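# A polynomial bound for automorphism groups of finite projective planes

## Square systems

**Definition 1.** A *square system of order $q$* is a finite group $H$ acting faithfully on a finite set $\Omega$ with $|\Omega|=q+1$ and $|\mathrm{Fix}_\Omega(H)|\ge 3$ (so $q\ge 2$) such that, writing $m(K)=|\mathrm{Fix}_\Omega(K)|-1$ for $K\le H$,
$$\mathrm{Fix}(K)\subsetneq \mathrm{Fix}(K')\ \Longrightarrow\ m(K)^2\le m(K')\qquad (K,K'\le H).\qquad (1)$$

Here $\mathrm{Fix}(K)=\mathrm{Fix}_\Omega(K)$ is the set of points of $\Omega$ fixed by every element of $K$. Condition (1) says that fixed point sets cannot grow slowly: as soon as one fixed set properly contains another, the number $m$ is at least squared. Always $m(K)\ge 2$, and $m(1)=q$.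

**Example.** Let $q=r^f$ with $r$ prime, $\Omega=\mathbb F_q\cup\{\infty\}$, and let $H=\mathrm{Gal}(\mathbb F_q/\mathbb F_r)$ act on $\mathbb F_q$ and fix $\infty$. For $K\le H$ we have $\mathrm{Fix}(K)=F\cup\{\infty\}$ with $F$ the fixed field of $K$, so $m(K)=|F|$. If $F\subsetneq F'$ are fields, then $F'$ is an $F$-space of dimension at least $2$, so $|F|^2\le |F'|$. This is (1). Moreover $H$ is faithful and fixes $r+1\ge3$ points. For $q=16$ the group is cyclic of order $4$ and the values of $m$ are $2,4,16$.

What the definition is for is the following. A *finite projective plane* is an incidence geometry $\mathcal G=(P,L,I)$ with a finite set $P$ of points, a set $L$ of lines and $I\subseteq P\times L$, such that any two distinct points are incident with exactly one common line, any two lines have a common point, and there are four points no three of which are collinear. Then every line has the same number $k\ge3$ of points, and there are $n=k^2-k+1$ points. The number $q=k-1\ge2$ is the *order* of the plane, so $n=q^2+q+1$; there are $q+1$ lines through each point. An *automorphism* is a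 permutation of $P$ together with a permutation of $L$ preserving incidence. Since a line is determined by two of its points, an automorphism is determined by its action on points.

How many automorphisms can a plane with $n$ points have? If $\mathrm{Aut}(\mathcal G)$ is doubly transitive, the theorem of Ostrom and Wagner says that the plane is Desarguesian, and therefore $|\mathrm{Aut}(\mathcal G)|\le O(n^4\log n)$. With no symmetry assumption, the source of the problem ("Symmetry vs. Regularity", https://www.iti.zcu.cz/wl2018/pdf/wl2018_babai.pdf) is quoted with the bound $|\mathrm{Aut}(\mathcal G)|<n^{4+\log_2\log_2 n}$ and the conjecture that the exponent can be taken constant. We prove the conjecture.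

**Theorem A.** There is an absolute constant $c$ such that $|\mathrm{Aut}(\mathcal G)|<n^{c}$ for every finite projective plane $\mathcal G$ with $n$ points.

Almost all the work is about square systems.

**Theorem B.** There is an absolute constant $C$ such that every square system of order $q$ has $|H|<q^{C}$. Moreover $|H|\le q^2$ if $H$ is nilpotent, and $|H|\le q^{13/2}$ if $H$ is solvable.

A *quadrangle* is an ordered $4$-tuple of points, no three collinear.

**Theorem C.** (i) The pointwise stabilizer of a quadrangle in a plane of order $q$ has order $<q^C$; its nilpotent subgroups have order $\le q^2$ and its solvable subgroups have order $\le q^{13/2}$. (ii) Every nilpotent subgroup of $\mathrm{Aut}(\mathcal G)$ has order $<n^5$, and every solvable one has order $<n^{7.25}$. (iii) Theorem A does not hold with any $c\le4$.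

The proof uses the classification of finite simple groups (CFSG), in one section only.

**Notation.** $\lambda=\log_2q\ge1$; $|X|_p$ is the $p$-part of $|X|$; $X_{(\Delta)}$ is the pointwise stabilizer of $\Delta$ in $X$, and $X_x$ is the stabilizer of a point; $g^G$ is a conjugacy class and $M^g=g^{-1}Mg$; $R(X)$ is the solvable radical (largest solvable normal subgroup); $F(X)$ and $\Phi(X)$ are the Fitting and Frattini subgroups, both nilpotent for finite $X$. A *section* of $X$ is a quotient of a subgroup of $X$; a section of a section is a section.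

## Bruck's inequality: from planes to square systems

**Lemma 1 (Bruck).** If $\pi_0$ is a proper subplane, of order $m$, of a plane of order $q$, then $m^2\le q$.

*Proof.* A line of $\pi_0$ carries $m+1$ points of $\pi_0$ among its $q+1$ points, so $m\le q$; a subplane of order $q$ has all $q^2+q+1$ points, so $m<q$. Let $\ell$ be a line of $\pi_0$ and $x\in\ell$ a point not in $\pi_0$. Suppose two points of $\pi_0$ off $\ell$ were collinear with $x$. The line joining them is a line of $\pi_0$ different from $\ell$, it meets $\ell$ in a point of $\pi_0$, and that point is $x$: a contradiction. So the $m^2$ points of $\pi_0\setminus\ell$ lie on distinct lines through $x$ other than $\ell$, and there are $q$ such lines. $\square$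

**Lemma 2.** Let $H$ be the pointwise stabilizer of a quadrangle in a plane of order $q$, let $\ell$ be the line through its first two points and $\Omega$ the set of points of $\ell$. Then $(H,\Omega)$ is a square system of order $q$.

*Proof.* Let $K\le H$. The fixed points and fixed lines of $K$ contain the quadrangle, the line joining two fixed points is fixed, and the intersection of two fixed lines is fixed. So they form a subplane $\pi_K$. It contains $\ell$, so its order is $|\mathrm{Fix}_\Omega(K)|-1=m(K)\ge2$. In particular $H$ fixes at least three points of $\Omega$. If $h\in H$ fixes $\Omega$ pointwise, then $\pi_{\langle h\rangle}$ has order $q$, so it is the whole plane and $h=1$. Thus $H$ is faithful on $\Omega$.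

For (1), put $K^*=H_{(\mathrm{Fix}_\Omega(K))}\ge K$. Then $\pi_{K^*}\subseteq\pi_K$, and both planes have the same points on $\ell$, hence the same order, so $\pi_{K^*}=\pi_K$. Now let $\mathrm{Fix}(K)\subsetneq\mathrm{Fix}(K')$. Then $K'^*\le K^*$, so $\pi_K=\pi_{K^*}\subseteq\pi_{K'^*}=\pi_{K'}$. The inclusion is proper because the two planes differ on $\ell$. Lemma 1 inside the plane $\pi_{K'}$ gives $m(K)^2\le m(K')$. $\square$

**Theorem B implies Theorem A.** There are fewer than $n^4$ quadrangles, and $H$ is the stabilizer of one of them in $\mathrm{Aut}(\mathcal G)$. Since $q^2<n$,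
$$|\mathrm{Aut}(\mathcal G)|<n^4|H|<n^4q^C<n^{4+C/2}.$$

From here on the plane is gone. The next lemma says which operations stay inside the class of square systems.

**Lemma 3 (heredity).** Let $(H,\Omega)$ be a square system of order $q$.

(a) Subgroups of $H$ are square systems of order $q$ on $\Omega$.

(b) Let $P\le H$, let $N$ be normal in $P$, and let $K_0=P_{(\mathrm{Fix}(N))}\ge N$. Then $P$ acts on $\mathrm{Fix}(N)$ with kernel $K_0$, and $P/K_0$ is a square system of order $m(N)$ on $\mathrm{Fix}(N)$.

(c) Every $1\ne g\in H$ has at most $\sqrt q+1$ fixed points.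

(d) Every orbit of $H$ on $\Omega$ has size $\le q$.

*Proof.* (a) is clear. (b) As $N$ is normal, $P$ preserves $\mathrm{Fix}(N)$; the kernel is $K_0$ by definition. From $N\le K_0$ and the definition of $K_0$ we get $\mathrm{Fix}(K_0)=\mathrm{Fix}(N)$. For $K_0\le K\le P$ we have $\mathrm{Fix}(K)\subseteq\mathrm{Fix}(K_0)=\mathrm{Fix}(N)$, so the fixed set of $K/K_0$ in $\mathrm{Fix}(N)$ is exactly $\mathrm{Fix}_\Omega(K)$. Hence (1) and the condition of at least three fixed points are inherited. (c) By faithfulness $\mathrm{Fix}(\langle g\rangle)\subsetneq\Omega=\mathrm{Fix}(1)$, so $m(\langle g\rangle)^2\le m(1)=q$. (d) $H$ fixes at least three points, so an orbit is a single point or lies in a set of size at most $q-2$. $\square$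

## Small orders, and what a chain of point stabilizers gives

If $q<4$, then $H=1$: for $H\neq1$, (1) with $K=H$, $K'=1$ gives $4\le m(H)^2\le q$. For the Fano plane ($q=2$, $n=7$) there are $7\cdot6\cdot4\cdot1=168$ quadrangles and $H=1$, so there are at most $168$ automorphisms.

If $4\le q<16$ and $H\ne1$, let $1\neq K\le H$. Then $m(K)\le\sqrt q<4$. If $\mathrm{Fix}(H)\subsetneq\mathrm{Fix}(K)$, then $m(K)\ge m(H)^2\ge4$, which is impossible. So every nontrivial subgroup has the same fixed points as $H$. Hence a point outside $\mathrm{Fix}(H)$ has trivial stabilizer, and $|H|$ divides $q-m(H)\le q-2$. For $q=4$ this gives $m(H)=2$ and $|H|=2$, the Galois example.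

For general $q$ the sensible thing is to iterate. Put $M_0=H$; as long as $M_i\neq1$, pick $x_i\notin\mathrm{Fix}(M_i)$ and let $M_{i+1}=(M_i)_{x_i}$. By (1), $m(M_{i+1})\ge m(M_i)^2$, so if $M_t=1$ then $q=m(M_t)\ge 2^{2^t}$ and $t\le\log_2\lambda$. Each index $[M_i:M_{i+1}]$ is at most $q$. Therefore
$$|H|\le q^{\log_2\lambda}=q^{\log_2\log_2q}.$$
With Lemma 2 this bounds $|\mathrm{Aut}(\mathcal G)|$ by $n$ to the power $4+O(\log\log n)$, the shape of the bound quoted above.

The loss is in one place: every index is estimated by $q$, although $M_i$ has only $m(M_i)+1$ fixed points. If we could choose $x_i$ in an $M_i$-orbit of size at most $m_i=m(M_i)$, then the squaring $m_{i+1}\ge m_i^2$ would turn $\prod m_i$ into a geometric series in the exponent, and the bound would be $q^{O(1)}$. A natural source of short orbits is the fixed set of a conjugate: if $M_i$ normalizes $M_i^g\ne M_i$, it acts on $\mathrm{Fix}(M_i^g)$, which has $m_i+1$ points. In a nilpotent group such a $g$ can be found. In general it cannot: in $A_b$ with $b\ge4$, a point stabilizer $A_{b-1}$ is maximal and not normal, so $N_{A_b}(A_{b-1}^g)=A_{b-1}^g$,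 and $A_{b-1}$ normalizes no conjugate other than itself. So nilpotent groups come first, and the alternating groups will be the real obstacle.

## Nilpotent and solvable square systems

Let $P$ be a square system. Call $K\le P$ *closed* if $K=P_{(\mathrm{Fix}(K))}$. A pointwise stabilizer $K=P_{(\Delta)}$ is closed: $\Delta\subseteq\mathrm{Fix}(K)$ gives $P_{(\mathrm{Fix}(K))}\le P_{(\Delta)}=K$, and the other inclusion is trivial. Distinct closed subgroups have distinct fixed sets, and conjugates of closed subgroups are closed. In the Galois example all subgroups are closed, by Galois theory.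

**Proposition 4.** A nilpotent square system $P$ of order $q$ has $|P|\le q^2$.

*Proof.* Induct on $|P|$; let $P\ne1$.

**Step 1: start of a chain.** The purpose is to choose a normal subgroup below which no term of the chain can be normal. The group $P$ is closed, normal and nontrivial, so let $K$ be minimal among the nontrivial closed normal subgroups of $P$, and put $m_0=m(K)$. Choose $y\notin\mathrm{Fix}(K)$ and let $M_1=K_y=P_{(\mathrm{Fix}(K)\cup\{y\})}$. This is closed, $M_1<K$, $[K:M_1]\le q$, and $m(M_1)\ge m_0^2$ by (1).

**Step 2: the next term, with a short orbit.** The purpose is to go from $M_i$ to $M_{i+1}$ at the price $m_i$ instead of $q$. Suppose $M_i<K$ is closed and $M_i\ne1$, and put $m_i=m(M_i)$. By minimality of $K$, $M_i$ is not normal in $P$, so $N_1=N_P(M_i)<P$. As $P$ is nilpotent, $N_P(N_1)>N_1$; take $g\in N_P(N_1)\setminus N_1$. Then $M_i^g\ne M_i$, and $M_i^g$ is normal in $N_1^g=N_1$, which contains $M_i$. So $M_i$ normalizes $M_i^g$ and acts on $\mathrm{Fix}(M_i^g)$. The closed groups $M_i$ and $M_i^g$ are distinct, so their fixed sets are distinct; these sets have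 equal size, so there is $y_i\in\mathrm{Fix}(M_i^g)\setminus\mathrm{Fix}(M_i)$. The $M_i$-orbit of $y_i$ lies in $\mathrm{Fix}(M_i^g)$, which has $m_i+1$ points, and avoids $\mathrm{Fix}(P)$, since $y_i\notin\mathrm{Fix}(M_i)\supseteq\mathrm{Fix}(P)$. So it has size $\le m_i$. Let $M_{i+1}=(M_i)_{y_i}=P_{(\mathrm{Fix}(M_i)\cup\{y_i\})}$. It is closed, $M_{i+1}<M_i$, $[M_i:M_{i+1}]\le m_i$, and $m_{i+1}:=m(M_{i+1})\ge m_i^2$ by (1).

**Step 3: the geometric series.** This step adds up. Continue until $M_t=1$, $m_t=q$, with $t\ge1$. Since $m_{i}\le m_{i+1}^{1/2}$, we get $m_i\le q^{2^{-(t-i)}}$ for $0\le i\le t$, so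
$$|K|\le q\prod_{i=1}^{t-1}m_i\le q^{1+\frac12+\dots+2^{-(t-1)}}=q^{2-2^{1-t}} .$$
By Lemma 3(b) with $N=K$ (and $K_0=K$, as $K$ is closed), $P/K$ is a nilpotent square system of order $m_0$. By induction $|P/K|\le m_0^2\le q^{2\cdot2^{-t}}=q^{2^{1-t}}$. Hence $|P|\le q^2$. $\square$

**Proposition 5.** A solvable square system $S$ of order $q$ has $|S|\le q^{13/2}$.

*Proof.* Let $S\ne1$ and $F=F(S)$. By a theorem of Gaschütz, $S/F$ acts faithfully and completely reducibly on $F/\Phi(S)=\bigoplus_pV_p$, where $V_p$ is an $\mathbb F_p$-space. By Pálfy (J. Algebra 77, 1982) and Wolf (Canad. J. Math. 34, 1982), a solvable completely reducible subgroup of $GL(V)$, $V$ a finite vector space, has order $\le24^{-1/3}|V|^\alpha$ with $\alpha=\log_9(48\cdot24^{1/3})<2.244$. The image of $S/F$ on each $V_p\ne0$ is such a group, so it has order $\le|V_p|^\alpha$. As $S/F$ embeds in the product of these images, $|S/F|\le|F/\Phi(S)|^\alpha\le|F|^\alpha$. By Lemma 3(a) and Proposition 4, $|F|\le q^2$. So $|S|\le|F|^{1+\alpha}\le q^{2\cdot3.244}<q^{6.5}$. $\square$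

These bounds concern subgroups; we shall need them for sections. The tool is a *minimal cover*: given $N$ normal in $X$, a subgroup $X_1\le X$ minimal subject to $X_1N=X$; we call it a minimal cover of $X/N$. Then $X_1/(X_1\cap N)\cong X/N$. For $X=S_3$, $N=A_3$, a minimal cover has order $2$ and meets $N$ trivially. For $X=C_4$, $N=C_2$, it is all of $C_4$, and $X_1\cap N=C_2=\Phi(C_4)$.

**Lemma 6.** Let $X_1$ be a minimal cover of $X/N$. Then $X_1\cap N\le\Phi(X_1)$; in particular $X_1\cap N$ is nilpotent. If $X/N$ is solvable, so is $X_1$. If $X/N$ is perfect, so is $X_1$.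

*Proof.* If a maximal subgroup $M$ of $X_1$ did not contain the normal subgroup $X_1\cap N$ of $X_1$, then $M(X_1\cap N)=X_1$, so $MN=X_1N=X$, contradicting minimality. If $X/N$ is solvable, $X_1$ is nilpotent-by-solvable. If $X/N$ is perfect, then $X_1=X_1'(X_1\cap N)$, hence $X_1=X_1'\Phi(X_1)$, hence $X_1=X_1'$. $\square$

**Corollary 7.** Every solvable section of a square system of order $q$ has order $\le q^7$. Every solvable section of $S_k$ ($k\ge1$) has order $\le2^{2k}$.

*Proof.* A solvable section $B/A$ is a quotient of a minimal cover $B_1\le B$, which is solvable by Lemma 6. For a square system use Proposition 5. For $S_k$ use Dixon's bound $24^{(k-1)/3}$ for the order of a solvable permutation group of degree $k$, and $24^{1/3}<4$. $\square$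

## Composition factors, level by level

The goal here is to show that everything in a square system except its large alternating composition factors contributes only $q^{O(1)}$, and to control the degrees of those alternating factors. This is the section that uses CFSG.

**Levels.** For a finite group $X$, the group $X/R(X)$ has no nontrivial solvable normal subgroup, so $\mathrm{Soc}(X/R(X))=T_1\times\dots\times T_k$ with $T_j$ nonabelian simple. Let $K(X)$ be the kernel of the permutation action of $X$ on $\{T_1,\dots,T_k\}$ (so $K(X)=X$ if $k=0$). The centralizer of the socle in $X/R(X)$ is trivial: otherwise it would contain a minimal normal subgroup, which lies in the socle and is therefore abelian. Consider the map $K(X)/R(X)\to\prod_j\mathrm{Out}(T_j)$. An element of its kernel acts on each $T_j$ as an inner automorphism, so it differs from an element of the socle by an element centralizing the socle, i.e. it lies in the socle. So $K(X)/R(X)$ modulo its socle embeds in $\prod\mathrm{Out}(T_j)$, which is solvable (Schreier conjecture, via CFSG).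

Put $X^{(0)}=X$, $X^{(i)}=X^{(i-1)}/K(X^{(i-1)})$, and let $k_i$ be the number of simple factors of $\mathrm{Soc}(X^{(i-1)}/R(X^{(i-1)}))$; we call this "level $i$". So $X^{(i)}\le S_{k_i}$ (and $X^{(i)}=1$ if $k_i=0$). For example, let $X=A_5\wr A_5$ with the top group acting on $5$ points. Then $R(X)=1$, the socle is $A_5^5$, and it equals $K(X)$; so $k_1=5$, $X^{(1)}=A_5$, $k_2=1$, $X^{(2)}=1$.

**Lemma 8.** For a square system $X$ of order $q$: $k_i\le2^{1-i}\lambda$ for all $i\ge1$, so the process stops at the trivial group, and $\sum_ik_i\le2\lambda$.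

*Proof.* A Sylow $2$-subgroup is nilpotent, so $|X|_2\le q^2$ by Proposition 4. Nonabelian simple groups have order divisible by $4$, so $4^{k_1}\le q^2$ and $k_1\le\lambda$. By Legendre's formula $|S_k|_2\le2^{k-1}$ for $k\ge1$. As $X^{(i)}\le S_{k_i}$, we get $4^{k_{i+1}}\le2^{k_i}$, i.e. $2k_{i+1}\le k_i$ (trivially if $k_i=0$). The claims follow. $\square$

**Lemma 9.** There is an absolute $\delta>0$ such that each nonabelian finite simple group $T$ that is not an alternating group of degree $\ge16$ has a solvable subgroup of order $\ge|T|^\delta$.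

*Proof.* By CFSG, $T$ is of Lie type (Tits group excluded), or it belongs to the finite list consisting of the $A_t$ with $t\le15$, the Tits group and the sporadic groups. Let $T$ be of Lie type in characteristic $p$, not the Tits group. By the order formulas (Carter, *Simple Groups of Lie Type*),
$$|T|=\frac1d\,r^N\prod_{i=1}^l(r^{d_i}-\varepsilon_i),$$
where $N$ is the number of positive roots and $l$ the rank of the underlying root system, the $d_i$ are the degrees of its Weyl group (so $\sum d_i=N+l$), the $\varepsilon_i$ are roots of unity, and $d$ divides $\prod_i(r^{d_i}-\varepsilon_i)$, an integer prime to $p$. Here $r$ is a power of $p$, except that for Suzuki and Ree groups $r^2$ is an odd power of $p\in\{2,3\}$: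
$$|{}^2B_2|=r^4(r^2-1)(r^4+1),\qquad |{}^2G_2|=r^6(r^2-1)(r^6+1),$$
$$|{}^2F_4|=r^{24}(r^2-1)(r^6+1)(r^8-1)(r^{12}+1),$$
with $r^2\ge8$. So always $r\ge2$, and $|T|_p=r^N$. As $|r^{d_i}-\varepsilon_i|\le2r^{d_i}\le r^{d_i+1}$ and $l\le N$,
$$|T|\le r^{N+\sum(d_i+1)}=r^{N+(N+2l)}\le r^{4N}=|T|_p^4 .$$
So a Sylow $p$-subgroup, which is solvable, has order $\ge|T|^{1/4}$. The remaining $T$ form a finite list, and each has a subgroup of order $4$. Take $\delta$ to be the minimum of $\frac14$ and the numbers $\log4/\log|T|$ over the list. $\square$

**Lemma 10.** Let $X$ be a square system of order $q$, and let $c_0=22+11/\delta$.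

(a) The product of the orders of all composition factors of $X$ not of the form $A_t$, $t\ge16$, is $\le q^{c_0}$.

(b) $\sum t\le4\lambda$, the sum over all composition factors $A_t$ with $t\ge16$ (with multiplicity).

(c) If $v_i$ is the sum of the $t$'s over the socle factors $A_t$, $t\ge16$, at level $i$, then $v_i\le2^{3-i}\lambda$.

*Proof.* At level $i$ the group $K(X^{(i-1)})$ is built from $R(X^{(i-1)})$, the socle factors, and a solvable group above the socle. So the composition factors of $X$ are the cyclic factors of these solvable groups, and the socle factors.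

(a) At level $1$ the two solvable groups are sections of $X$, so by Corollary 7 each has order $\le q^7$. At level $i\ge2$ they are solvable sections of $S_{k_{i-1}}$ and have order $\le2^{2k_{i-1}}$. By Lemma 8, $\sum_{i\ge2}2k_{i-1}\le4\lambda$. So $\log_2$ of the product of the orders of all these groups is at most $2(7\lambda+4\lambda)=22\lambda$. For the socle factors $T$ at level $i$ that are not of type $A_t$, $t\ge16$, take the direct product of the solvable subgroups from Lemma 9. It is a solvable section of order $\ge\prod|T|^\delta$. So $\prod|T|^\delta\le q^7$ at level $1$ and $\le2^{2k_{i-1}}$ at level $i\ge2$. Together these factors contribute at most $(7\lambda+4\lambda)/\delta$ to $\log_2$. The total is at most $c_0\lambda$.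

(b) Let $s_2(t)\le\log_2(t+1)$ be the binary digit sum. For $t\ge16$, $|A_t|_2=2^{t-s_2(t)-1}\ge2^{t/2}$, since $\frac t2-\log_2(t+1)-1$ is positive at $t=16$ and increasing for $t\ge16$. So $\frac12\sum t\le\log_2|X|_2\le2\lambda$.

(c) For $i=1$ use (b). For $i\ge2$ the same estimate inside $X^{(i-1)}\le S_{k_{i-1}}$ gives $v_i/2\le\log_2|S_{k_{i-1}}|_2\le k_{i-1}\le2^{2-i}\lambda$. $\square$

**How far this goes.** By Lemma 10, $|X|\le q^{c_0}\prod t^t\le q^{c_0}(4\lambda)^{4\lambda}=q^{c_0+4\log_2(4\lambda)}$: again an exponent of size $\log\log q$. The bounds used so far cannot do better, since they allow an alternating group $A_t$ with $t=\lfloor\lambda\rfloor$. Its Sylow $p$-subgroups have order at most $p^{t/(p-1)}\le2^t\le q$, its solvable subgroups have order at most $24^{(t-1)/3}<q^2$, but $\log_2(t!/2)$ is about $\lambda\log_2\lambda$. So the geometry has to be used again. First we record what a very large square system must contain.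

**Choice of $a_1$.** By the prime number theorem we may fix an absolute integer $a_1\ge5$ such that for all $a\ge a_1$ the set $\mathcal Q_a$ of primes in $(2^{4a},2^{4a+1}]$ satisfies
$$|\mathcal Q_a|>64c_0+2^{2a+5}.\qquad (2)$$
Put $C_1=c_0+2^{a_1+2}+16\cdot34$.

**Lemma 11.** If $X$ is a square system of order $q$ and $|X|\ge q^{C_1}$, there are $a\ge a_1$ and a section $Y=\prod_jA_{b_j}$ of $X$ with $2^{2^a}\le b_j<2^{2^{a+1}}$ for all $j$ and $v:=\sum_jb_j\ge2^{-2a}\lambda$. Here the $A_{b_j}$ are composition factors of $X$.

*Proof.* The purpose is to find one level and one scale of degrees that carry a fair share of $|X|$. Let $U_{a,i}$, respectively $v_{a,i}$, be the sum of $t\log_2t$, respectively of $t$, over the level-$i$ socle factors $A_t$ with $t\ge16$ and $2^a\le\log_2t<2^{a+1}$. Since $\log_2|A_t|\le t\log_2t$, Lemma 10(a) gives $\sum_{a,i}U_{a,i}\ge(C_1-c_0)\lambda$. By Lemma 10(b) the terms with $a<a_1$ contribute at most $2^{a_1}\cdot4\lambda$. So $\sum_{a\ge a_1,\,i\ge1}U_{a,i}\ge16\cdot34\,\lambda$. Now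
$$\sum_{a\ge0,\,i\ge1}2^{-(a+i)/4}=\frac{2^{-1/4}}{(1-2^{-1/4})^2}<34 .$$
So some $a\ge a_1$, $i\ge1$ has $U_{a,i}\ge16\cdot2^{-(a+i)/4}\lambda$. On the other hand $U_{a,i}\le2^{a+1}v_{a,i}\le2^{a+1}2^{3-i}\lambda$ by Lemma 10(c). Comparing, $2^{-(a+i)/4}\le2^{a-i}$, i.e. $2^{3i/4}\le2^{5a/4}$, i.e. $i\le5a/3$. Hence
$$v_{a,i}\ge2^{-a-1}U_{a,i}\ge2^{-a-1}\cdot16\cdot2^{-a/4-5a/12}\lambda=2^{3-5a/3}\lambda\ge2^{-2a}\lambda .$$
The product of these socle factors is the required section. $\square$

## Covering $\Omega$ by the fixed points of few elements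

By Lemma 3(c) a nontrivial element fixes at most $\sqrt q+1$ of the $q+1$ points. So if $D$ is a set of nontrivial elements with $|D|\le\frac14\sqrt q$, then
$$\Big|\bigcup_{g\in D}\mathrm{Fix}(g)\Big|\le\tfrac14\sqrt q(\sqrt q+1)<q+1,\qquad (3)$$
and some point is fixed by no element of $D$. To contradict a huge $|H|$ it is enough to find a small set $D$, chosen once and for all, that meets every point stabilizer.

Alternating groups are good for this. A $p$-cycle in $A_t$ has at most $t^p$ conjugates. If $t\le4\lambda$ and $p$ is at most a power of $\log\lambda$, this is $2^{p\log_2 t}$, far below $q^{1/8}=2^{\lambda/8}$ when $q$ is large. So $D$ should consist of elements of small prime power order with small conjugacy classes, and in each point stabilizer, which has index at most $q$ and is still huge, one should find something like a $p$-cycle. There are three difficulties. The alternating groups are only sections, so a $p$-cycle must be lifted to an element of order $p$. The lift acts on all chief factors of the big group, and its class there must be small. And the big group must have no chief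 factors on which we have no control. The last one is dealt with first, by shrinking $H$.

Let $C_2=C_1+c_0+1$. We show that $|H|<q^{C_2}$ for every square system of order $q\ge q_0$, where $q_0$ is an absolute constant determined by (4) and (6) below. This proves the first claim of Theorem B: for $q<q_0$ we have $|H|\le(q+1)!\le(q_0+1)!$, so any $C\ge C_2$ with $2^C>(q_0+1)!$ will do. The other claims of Theorem B are Propositions 4 and 5.

So suppose that $(H,\Omega)$ is a square system of order $q\ge q_0$ with $|H|\ge q^{C_2}$; we look for a contradiction.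

**Step 1: a subgroup $G$ with only abelian and alternating chief factors.** At level $i$ of $H$ write $\mathrm{Soc}(H^{(i-1)}/R(H^{(i-1)}))=S_i\times Y_i$, where $Y_i$ is the product of the factors $A_t$ with $t\ge16$ and $S_i$ the product of the others. Let $L_i\le X_i$ be the preimages in $H$ of $S_i$ and $S_i\times Y_i$. Let $l$ be the last level having $k_l>0$; it exists, since $|H|>q^7$ and so $H$ is not solvable. The preimage $L_i$ contains the kernel of $H\to H^{(i-1)}$, which contains $X_{i-1}$. So, with $X_0=1$,
$$1=X_0\le L_1\le X_1\le L_2\le X_2\le\dots\le X_l\le H,$$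
all these groups are normal in $H$, and $X_i/L_i\cong Y_i$.

Let $G\le H$ be minimal subject to $(G\cap X_i)L_i=X_i$ for $1\le i\le l$. The subgroup $G\cap X_l$ also satisfies the condition, so $G\le X_l$.

*Claim:* $(G\cap L_i)/(G\cap X_{i-1})\le\Phi\big(G/(G\cap X_{i-1})\big)$ for $1\le i\le l$. Otherwise there is a maximal subgroup $M$ of $G$ with $M\ge G\cap X_{i-1}$ and $M(G\cap L_i)=G$. We check that $M$ satisfies the condition. For $j<i$ we have $G\cap X_j\le G\cap X_{i-1}\le M$, so $M\cap X_j=G\cap X_j$. For $j\ge i$ we have $G\cap L_i\le G\cap X_j$, so Dedekind's law gives $G\cap X_j=(M\cap X_j)(G\cap L_i)$. As $L_i\le L_j$, it follows that $(M\cap X_j)L_j\supseteq(G\cap X_j)L_j=X_j$. So $M<G$ satisfies the condition, contradicting minimality.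

Thus $(G\cap L_i)/(G\cap X_{i-1})$ is nilpotent, while $(G\cap X_i)/(G\cap L_i)\cong X_i/L_i\cong Y_i$. Refine the normal series $1\le G\cap L_1\le G\cap X_1\le\dots\le G\cap X_l=G$ to a chief series. Normal subgroups of $Y_i$ are subproducts, so the factors inside $Y_i$ are products of simple factors permuted transitively by $G$. By the Jordan–Hölder theorem for chief series, the following holds.

* All chief factors of $G$ are elementary abelian, or of the form $A_t^k$ with $t\ge16$.
* $|G|\ge\prod|Y_i|\ge|H|q^{-c_0}\ge q^{C_1+1}$, by Lemma 10(a) for $H$, since all composition factors $A_t$, $t\ge16$, of $H$ occur in the $Y_i$.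
* In a chief series of $G$, $\prod|V|\le q^{c_0}$ over the abelian chief factors $V$ (Lemma 10(a) for $G$), and $\sum kt\le4\lambda$ over the nonabelian chief factors $A_t^k$ (Lemma 10(b) for $G$).

For a prime $p$ let $A_p$ be $\log_2$ of the product of the orders of the abelian chief factors of $G$ of characteristic $p$. Then $\sum_pA_p\le c_0\lambda$.

**Step 2: the set $D$.** This step defines $D$ without reference to a point, and bounds its size. Let $D$ be the set of all $g\in G\setminus\{1\}$ with $|g^G|\le q^{1/8}$ that are $p$-elements for some prime $p\le2(\log_24\lambda)^4$ with $|G|_p\le q^{1/32}$. For each such $p$, every class of $p$-elements meets a fixed Sylow $p$-subgroup, so there are at most $|G|_p\le q^{1/32}$ such classes, and each one in $D$ has at most $q^{1/8}$ elements. Hence for $q\ge q_0$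
$$|D|\le2(\log_24\lambda)^4\,q^{1/32+1/8}=2(\log_24\lambda)^4\,q^{5/32}\le\tfrac14\sqrt q .\qquad (4)$$
The last inequality says $8(\log_24\lambda)^4\le2^{11\lambda/32}$, which holds for all large $\lambda$.

**Proposition 12.** If $q\ge q_0$, then $G_x\cap D\ne\emptyset$ for every $x\in\Omega$.

Proposition 12 gives the contradiction: then $\Omega=\bigcup_{g\in D}\mathrm{Fix}(g)$, against (3) and (4). So it remains to prove it.

## Lifted $p$-cycles in a point stabilizer

Fix $x\in\Omega$. By Lemma 3(d), $[G:G_x]\le q$, so $|G_x|\ge q^{C_1}$. Lemma 11 applied to $G_x$ gives $a\ge a_1$ and a section $Y=\prod_jA_{b_j}$ of $G_x$ with $b_j\ge2^{2^a}$ and $v=\sum b_j\ge2^{-2a}\lambda>0$. By Lemma 10(b) for $G_x$, $b_j\le4\lambda$, so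
$$2^a\le\log_2(4\lambda).\qquad (5)$$
Let $Z\le G_x$ be a minimal cover of $Y$: by Lemma 6, $Z/N\cong Y$ with $N$ normal in $Z$ and nilpotent. By Proposition 4, $|N|\le q^2$.

**Step 3: the choice of $p$.** We need a small prime that plays little part in $N$ and in the abelian chief factors of $G$. The interval containing $\mathcal Q_a$ was chosen to be rich enough for this. Let $N_p$ be the Sylow $p$-subgroup of $N$ and $n_p=\log_2|N_p|$, so $\sum_pn_p\le2\lambda$. Because $\sum A_p\le c_0\lambda$, at most $64c_0$ primes have $A_p>\lambda/64$. Because $\sum n_p\le2\lambda$, at most $2^{2a+5}$ primes have $n_p>2^{-2a}\lambda/16$. By (2) some $p\in\mathcal Q_a$ has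
$$A_p\le\lambda/64,\qquad n_p\le2^{-2a}\lambda/16\le v/16 .$$
Fix this $p$; it is odd, and $p>2^{4a}\ge2^{20}$. Three consequences follow.

First, by Legendre's formula $|t!|_p\le p^{t/(p-1)}$, so the nonabelian chief factors contribute at most $\frac{\log_2p}{p-1}\sum kt$ to $\log_2|G|_p$, and
$$\log_2|G|_p\le A_p+4\lambda\frac{\log_2p}{p-1}\le\frac\lambda{64}+\frac\lambda{64}=\frac\lambda{32}.$$
Here $\frac{\log_2p}{p-1}$ decreases with $p$, and $4\cdot\frac{20}{2^{20}-1}<\frac1{64}$. So $|G|_p\le q^{1/32}$. Second, by (5), $p\le2^{4a+1}=2(2^a)^4\le2(\log_24\lambda)^4$. So $p$ is one of the primes allowed in the definition of $D$. Third, $b_j\ge2^{2^a}\ge2^{4a+2}\ge2p$, since $2^a\ge4a+2$ for $a\ge5$.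

**Step 4: removing $p$ from the kernel.** The purpose is to pass to a smaller cover whose kernel has order prime to $p$, so that $p$-subgroups lift isomorphically.

*The factors that act on $N_p$.* Fix a chief series of $Z$ passing through $N_p$ and let $W$ run over its factors inside $N_p$; these are $\mathbb F_p$-spaces. The group $N$ acts trivially on $W$: its $p'$-part centralizes $N_p$, as $N$ is nilpotent, and the $p$-group $N_p$ has a nonzero fixed space on $W$, which is $Z$-invariant because $N_p$ is normal in $Z$, hence is all of $W$. So $Y=Z/N$ acts on $W$. Let $J(W)$ be the set of $j$ such that $A_{b_j}$ acts nontrivially on $W$. The kernel of $Y$ on $W$ is a normal subgroup of a direct product of nonabelian simple groups, hence a subproduct; so $\prod_{j\in J(W)}A_{b_j}$ acts faithfully on $W$. Using Klein four-groups on disjoint $4$-sets, this product contains an elementary abelian $2$-group of rank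
$$\sum_{j\in J(W)}2\lfloor b_j/4\rfloor\ge\sum_{j\in J(W)}\frac{b_j-3}2\ge\frac13\sum_{j\in J(W)}b_j .$$
As $p$ is odd, this $2$-group is diagonalizable on $W$ with eigenvalues $\pm1$, so its rank is at most $\dim W$, and $\dim W\ge\frac13\sum_{J(W)}b_j$. Let $J_0$ be the set of $j$ lying in no $J(W)$. Summing over $W$,
$$\sum_{j\notin J_0}b_j\le3\sum_W\dim W=3\log_p|N_p|\le3n_p\le\frac{3v}{16},\qquad\text{so}\qquad\sum_{j\in J_0}b_j\ge\frac v2 .$$

*A cover centralizing $N_p$.* Put $Y_0=\prod_{j\in J_0}A_{b_j}$. Let $Z_0$ be a minimal cover of $Y_0$ inside the preimage of $Y_0$ in $Z$, and $N_0=Z_0\cap N\le\Phi(Z_0)$. By Lemma 6, $Z_0$ is perfect, and $Z_0/N_0\cong Y_0$. By the choice of $J_0$, $Z_0$ acts trivially on all the factors $W$. So $Z_0/C_{Z_0}(N_p)$ is a group of automorphisms of the $p$-group $N_p$ stabilizing a normal chain and trivial on its factors. Such a group is a $p$-group. Indeed, let $\beta$ be one of its elements and let $Q<N_p$ be the last proper term of the chain. By induction some $\beta'=\beta^{p^k}$ is trivial on $Q$; for $y\in N_p$ we have $\beta'(y)=yu$ with $u\in Q$,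 so $\beta'^{\,i}(y)=yu^i$, and $\beta'^{\,|Q|}=1$. A perfect $p$-group is trivial, so $Z_0$ centralizes $N_p$.

*The Schur multiplier.* The Sylow $p$-subgroup $(N_0)_p=Z_0\cap N_p$ of $N_0$ is therefore central in $Z_0$. Let $(N_0)_{p'}$ be the normal $p$-complement of the nilpotent group $N_0$; it is normal in $Z_0$. Then $Z_0/(N_0)_{p'}$ is a perfect central extension of $Y_0$ by a group isomorphic to $(N_0)_p$. The kernel of a perfect central extension is a homomorphic image of the Schur multiplier of the quotient. The multiplier of a direct product of perfect groups is the product of the multipliers, and $A_b$ has multiplier $C_2$ for $b\ge8$ (Schur). So $(N_0)_p$ is a $2$-group as well as a $p$-group with $p$ odd; it is trivial, and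
$$p\nmid|N_0| .$$

**Step 5: many commuting lifted $p$-cycles with a large normalizer.** The purpose is to produce an elementary abelian group $E\le G_x$ whose generators can be permuted and inverted inside $G_x$. In each $A_{b_j}$, $j\in J_0$, take $s_j=\lfloor b_j/p\rfloor\ge2$ disjoint $p$-cycles. They generate $\bar E_j\cong C_p^{s_j}$. Put $\bar E=\prod_{j\in J_0}\bar E_j\le Y_0$. Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, and by (5), its rank is
$$s=\sum_{J_0}s_j\ge\sum_{J_0}\frac{b_j}{2p}\ge\frac v{4p}\ge\frac{2^{-2a}\lambda}{2^{4a+3}}=2^{-6a-3}\lambda\ge\frac{\lambda}{8(\log_24\lambda)^6} .$$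

Let $B$ be the preimage of $\bar E$ in $Z_0$ and $E$ a Sylow $p$-subgroup of $B$. As $p\nmid|N_0|$, the map $Z_0\to Y_0$ restricts to an isomorphism $E\cong\bar E$, and $B=N_0E$. Let $\hat B$ be the preimage of $N_{Y_0}(\bar E)$ in $Z_0$. Then $B$ is normal in $\hat B$, and the Frattini argument gives $\hat B=BN_{\hat B}(E)=N_0N_{\hat B}(E)$. So the group
$$\Gamma:=N_{Z_0}(E)$$
maps onto $N_{Y_0}(\bar E)\ge\prod_{j\in J_0}N_{A_{b_j}}(\bar E_j)$, and the isomorphism $E\cong\bar E$ is compatible with the conjugation actions. Let $e_1,\dots,e_s\in E$ be the lifts of the chosen $p$-cycles.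

For a character $\chi$ of $E$, with values in an algebraically closed field of characteristic $\ne p$, let $w(\chi)=|\{i:\chi(e_i)\ne1\}|$.

*Claim: the $\Gamma$-orbit of $\chi$ has size $\ge2^{w(\chi)/2}$.* View $\chi$ as a character of $\bar E$ and restrict it to $\bar E_j$; let $w_j$ be the number of chosen generators of $\bar E_j$ on which it is nontrivial. The group $N_{S_{b_j}}(\bar E_j)$ induces at least $C_2\wr S_{s_j}$ on the chosen generators: a $p$-cycle is inverted by the reflection $i\mapsto-i$ of its support, labelled by $\mathbb Z/p$, and the cycles can be permuted. As $p$ is odd, inverting a value $\ne1$ (a nontrivial $p$-th root of unity) changes it. So if $w_j\ge1$, the set of generators with nontrivial value can be moved to any $w_j$-subset, and on each subset the inversions give $2^{w_j}$ different characters. The orbit has size $\ge\binom{s_j}{w_j}2^{w_j}$ under this group, hence $\ge\frac12\binom{s_j}{w_j}2^{w_j}$ under the subgroup $N_{A_{b_j}}(\bar E_j)$ of index at most $2$. This is $\ge s_j\ge2$ if $w_j=1$, and $\ge2^{w_j-1}\ge2^{w_j/2}$ if $w_j\ge2$. Multiplying over $j$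 gives the claim.

**Step 6: on a small module, most $e_i$ move little.** This step turns the orbit bound into a dimension count, which will be used for all chief factors of $G$.

*Claim: if $\Gamma$ acts linearly on a space $W$ of finite dimension $d\ge1$ over a field of characteristic $\ne p$, then* $\sum_{i=1}^s\dim[W,e_i]\le2d\log_2d$.

Here $[W,e_i]=(e_i-1)W$. Extend scalars to the algebraic closure; dimensions do not change. Then $E$ is diagonalizable, $W=\bigoplus_\chi W_\chi$, and $\Gamma$ permutes the at most $d$ weights $\chi$, as it normalizes $E$. So the orbit of each weight has at most $d$ elements, $2^{w(\chi)/2}\le d$, and $w(\chi)\le2\log_2d$. Since $\dim[W,e_i]=\sum_{\chi(e_i)\ne1}\dim W_\chi$,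
$$\sum_{i=1}^s\dim[W,e_i]=\sum_\chi w(\chi)\dim W_\chi\le2d\log_2d .$$

**Step 7: class sizes through a chief series.** The purpose is to bound $|e^G|$, for $e=e_i$, by a product of contributions of the chief factors. Let $1=G_0<\dots<G_m=G$ be a chief series of $G$, and let $C^l$ be the preimage in $G$ of $C_{G/G_l}(eG_l)$, for $0\le l\le m$. (The length $l$ of the chain in Step 1 is no longer needed.) Then $C_G(e)=C^0\le C^1\le\dots\le C^m=G$, so
$$|e^G|=\prod_{l=1}^m[C^l:C^{l-1}] .$$
The index $[C^l:C^{l-1}]$ is the number of $C^l$-conjugates of $\bar e=eG_{l-1}$ in $G/G_{l-1}$, and these all lie in $\bar eX$, where $X=G_l/G_{l-1}$. There are three cases.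

* *$X=V$ abelian of characteristic $r\ne p$.* If $\bar e=1$ there is one conjugate. Otherwise $\bar e$ has order $p$ and $\bar e\notin V$. Each conjugate of $\bar e$ in $\bar eV$ generates a Sylow $p$-subgroup, of order $p$, of $\langle\bar e\rangle V$. These Sylow subgroups are conjugate under $\langle\bar e\rangle V$, hence under $V$. Moreover $N_V(\langle\bar e\rangle)=C_V(\bar e)$, since $[N_V(\langle\bar e\rangle),\bar e]\le V\cap\langle\bar e\rangle=1$. So there are $[V:C_V(\bar e)]$ of them. Each meets $\bar eV$ in exactly one element: $\bar e^k\in\bar eV$ only if $\bar e^{k-1}\in V$, i.e. $k\equiv1$ modulo $p$, and conjugation by $V$ preserves $\bar eV$. So in all cases $[C^l:C^{l-1}]\le[V:C_V(e)]=|[V,e]|$.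
* *$X=V$ abelian of characteristic $p$.* Here $[C^l:C^{l-1}]\le|V|$. Over all such factors the product is $\le2^{A_p}\le q^{1/64}$.
* *$X=A_t^k$, $t\ge16$.* Then $\mathrm{Aut}(X)=S_t\wr S_k$ acts on a set $\Delta$ of $kt\le4\lambda$ points. Through conjugation on $X$, $G/G_{l-1}$ acts on $\Delta$, and $X$ acts faithfully, so distinct elements of $\bar eX$ act differently on $\Delta$. Conjugates of $\bar e$ act as permutations with the same support size $\mu=\mu_\Delta(e)$, and there are at most $\binom{|\Delta|}{\mu}\mu!\le|\Delta|^\mu$ permutations of $\Delta$ with support size $\mu$. So $[C^l:C^{l-1}]\le(4\lambda)^{\mu_\Delta(e)}$.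

**Step 8: averaging over $i$.** This step shows that some $e_i$ has a small class. The group $\Gamma\le G$ acts on all $V$ and all $\Delta$, so Step 6 applies.

For an abelian chief factor $V$ with $|V|=r^d$, $r\ne p$, we have $d\le\log_2|V|\le c_0\lambda$. As $|[V,e_i]|=r^{\dim[V,e_i]}$, Step 6 gives
$$\sum_{i=1}^s\log_2[V:C_V(e_i)]\le(\log_2r)\cdot2d\log_2d\le2\log_2(c_0\lambda)\,\log_2|V| .$$

For a set $\Delta$, each $e_i$ has orbits of length $1$ or $p$ on it. So $\dim[\mathbb C\Delta,e_i]$, which is $|\Delta|$ minus the number of orbits, equals $\frac{p-1}p\mu_\Delta(e_i)$. Step 6 for the permutation module $\mathbb C\Delta$, with $\frac p{p-1}\le\frac32$, gives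
$$\sum_{i=1}^s\mu_\Delta(e_i)\le3|\Delta|\log_2(4\lambda) .$$

Now sum over all chief factors, using $\sum\log_2|V|\le c_0\lambda$, $\sum|\Delta|\le4\lambda$, and the lower bound for $s$ from Step 5:
$$\frac1s\sum_{i=1}^s\log_2|e_i^G|\le\frac\lambda{64}+\frac1s\Big(2c_0\lambda\log_2(c_0\lambda)+12\lambda\log_2^2(4\lambda)\Big)$$
$$\le\frac\lambda{64}+8(\log_24\lambda)^6\Big(2c_0\log_2(c_0\lambda)+12\log_2^2(4\lambda)\Big).$$
The last term is polynomial in $\log\lambda$, so for $q\ge q_0$
$$8(\log_24\lambda)^6\Big(2c_0\log_2(c_0\lambda)+12\log_2^2(4\lambda)\Big)\le\frac\lambda{16}.\qquad (6)$$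
Hence some $e_i$ has $\log_2|e_i^G|\le\frac\lambda{64}+\frac\lambda{16}<\frac\lambda8$, i.e. $|e_i^G|\le q^{1/8}$.

This $e_i\ne1$ lies in $E\le Z_0\le G_x$; it is a $p$-element, and by Step 3 $p\le2(\log_24\lambda)^4$ and $|G|_p\le q^{1/32}$. So $e_i\in G_x\cap D$. This proves Proposition 12, hence Theorem B, and with it Theorem A. $\blacksquare$

## Explicit exponents for nilpotent and solvable groups, and the lower bound $c>4$

*Proof of Theorem C.* (i) By Lemma 2 the pointwise stabilizer $H$ of a quadrangle is a square system of order $q$, and so are its subgroups by Lemma 3(a). Apply Theorem B.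

(ii) Let $S\le\mathrm{Aut}(\mathcal G)$ be nilpotent (respectively solvable), and let $H$ be the pointwise stabilizer of a quadrangle. The $S$-orbit of the quadrangle has fewer than $n^4$ elements and its stabilizer in $S$ is $S\cap H$, so $|S|<n^4|S\cap H|$. By (i), $|S\cap H|\le q^2<n$ (respectively $|S\cap H|\le q^{13/2}<n^{13/4}=n^{3.25}$).

(iii) For $\mathrm{PG}(2,q)$ with $q=2^f$ the automorphism group has order
$$|\mathrm{P\Gamma L}(3,q)|=f\,q^3(q^3-1)(q^2-1)=(1+o(1))\,f\,n^4\qquad(f\to\infty),$$
since $q^3(q^3-1)(q^2-1)$ and $n^4=(q^2+q+1)^4$ are both $(1+o(1))q^8$. This exceeds $n^4$ for large $f$. $\blacksquare$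

No optimal value of $c$ is claimed: the constant that comes out of the proof is absolute but very large. CFSG enters only through the section on composition factors: in the Schreier conjecture, and in the list of simple groups used for Lemma 9. Propositions 4 and 5, and hence the nilpotent and solvable parts of Theorems B and C, do not use it.
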